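\title{A sharp lower bound for fractional moments of the mean square of $\zeta$ on unit intervals}

\begin{abstract}
Let $X(t)=\int_{-1/2}^{1/2}|\zeta(\frac12+it+ih)|^2\,dh$. We prove, unconditionally, that the average of $X(t)^q$ over $T\le t\le 2T$ is $\gg\big(\log T/(1+(1-q)\sqrt{\log\log T})\big)^q$, uniformly for large $T$ and $0\le q\le1$. This matches Harper's upper bound. We test $\zeta$ against a short trigonometric polynomial $A$ that imitates an Euler product restricted to the points where the random walk formed by its blocks of primes stays below a barrier; only a first moment of $\zeta$ against $\overline A$ and moments of $A$ itself are needed. We also deduce estimates for the typical size, the truncated means and the tail of $X$.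
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\zeta$ be the Riemann zeta function and let
\[
X(t)=\int_{-1/2}^{1/2}|\zeta(\tfrac12+it+ih)|^2\,dh
\]
be its mean square over the interval of length one centered at height $t$ on the critical line. We pick $t$ uniformly from $[T,2T]$, with $T$ large, and ask how large $X=X(t)$ is. We write $\mathbb E_T[g]=\frac1T\int_T^{2T}g(t)\,dt$, we let $\mathbb P_T$ be the corresponding probability measure on $[T,2T]$, and we put
\[
L=\log T,\qquad n=\log\log T,\qquad \mu=L/\sqrt n .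
\]
Harper (2019) proved that, uniformly for all large $T$ and all $0\le q\le1$,
\begin{equation}\label{eq:harper}
\mathbb E_T[X^q]\ll\Big(\frac{L}{1+(1-q)\sqrt n}\Big)^q .
\end{equation}
The problem posed in \cite{chaos} is to obtain a matching lower bound: to prove or disprove that \eqref{eq:harper} also holds with $\gg$ in place of $\ll$, uniformly in the same range. We prove that it does.

\begin{theorem}\label{thm:main}
There are absolute constants $c>0$ and $T_0$ such that for all $T\ge T_0$ and $0\le q\le1$,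
\[
\mathbb E_T[X^q]\ge c\Big(\frac{L}{1+(1-q)\sqrt n}\Big)^q .
\]
\end{theorem}

Together with \eqref{eq:harper} this gives $\mathbb E_T[X^q]\asymp\big(L/(1+(1-q)\sqrt n)\big)^q$ uniformly for $0\le q\le1$. The proof is unconditional, and it uses \eqref{eq:harper} only for $q<\frac23$.

For $q=0$ there is nothing to prove, and for $q=1$ the statement is $\mathbb E_T[X]\asymp L$. If $X$ were usually comparable to its mean, the $q$-th moment would have order $L^q$, the bound given by Jensen's inequality. By \eqref{eq:harper} this first guess is wrong: for fixed $q<1$ the moment is $\ll\mu^q$, so the mean of $X$ is carried by rare large values, and the moments with $q$ near $1$ measure how rare and how large. To read this off, put $\eta=1-q$ and $\Gamma=\min(1/\eta,\sqrt n)$. Then $\frac12\Gamma\le\sqrt n/(1+\eta\sqrt n)\le\Gamma$ and $1\le\Gamma^\eta\le e^{1/e}$ (since $\eta^{-\eta}\le e^{1/e}$), so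
\begin{equation}\label{eq:order}
\Big(\frac{L}{1+(1-q)\sqrt n}\Big)^q\asymp\mu^q\min\Big(\frac1{1-q},\sqrt n\Big)\qquad(0\le q\le1).
\end{equation}
A random variable $\chi\ge1$ whose tail at $s$ is $1/s$ for $1\le s<e^{\sqrt n}$ and $0$ beyond has $q$-th moment $1+q\int_1^{e^{\sqrt n}}s^{q-2}\,ds\asymp\min(1/\eta,\sqrt n)$. One therefore guesses that $X/\mu$ has a tail of order $1/s$ up to about $e^{\sqrt n}$. The two moment bounds give the following in this direction.

\begin{theorem}\label{thm:tail}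
There are absolute constants $c,C,\lambda_1,\varepsilon,\Lambda>0$ such that for $T$ large:
\begin{enumerate}
\item $\mathbb P_T(X\ge c\mu)\ge c$;
\item for $\lambda_1\le\lambda\le e^{\sqrt n}$, $\;c\mu\log\lambda\le\mathbb E_T[X\mathbf 1_{X\le\lambda\mu}]\le C\mu\log\lambda$;
\item for $\lambda_1\le\lambda\le e^{\sqrt n/2}$ there is $s\in[\lambda^\varepsilon,\lambda^\Lambda]$ with $\mathbb P_T(X>s\mu)\ge c/s$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:test} reduces Theorem~\ref{thm:main} to three estimates for a test polynomial $A$ (Proposition~\ref{prop:main}) and shows on two small cases what $A$ must look like. The polynomial is built in Section~\ref{sec:construction}, its moments are transferred to a random model in Section~\ref{sec:model}, and they are evaluated in Section~\ref{sec:three} from estimates for a single block of primes (Section~\ref{sec:blocks}) and for Gaussian random walks (Section~\ref{sec:ballot}). Section~\ref{sec:tail} proves Theorem~\ref{thm:tail}. The letters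 $c,C$ denote positive absolute constants that may change from line to line, $p$ denotes a prime, and $N(0,\sigma^2)$ is the centered normal law of variance $\sigma^2$.

\section{Testing $\zeta$ against a polynomial}\label{sec:test}

\subsection{A duality inequality}

A fractional power of an integral of $|\zeta|^2$ cannot be expanded, whereas the mean of $\zeta$ against a short trigonometric polynomial is easy to compute. H\"older's inequality connects the two. For a continuous function $A$ on $\mathbb R$ put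
\begin{equation}\label{eq:YZ}
Y(t)=\int_{-1/2}^{1/2}\zeta(\tfrac12+it+ih)\overline{A(t+h)}\,dh,\qquad Z(t)=\int_{-1/2}^{1/2}|A(t+h)|^2\,dh .
\end{equation}

\begin{lemma}\label{lem:dual}
For $\frac23\le q\le1$,
\[
|\mathbb E_TY|^{2q}\le\mathbb E_T[X^q]\,(\mathbb E_TZ)^{3q-2}\,(\mathbb E_TZ^2)^{1-q}.
\]
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality in $h$, $|Y|\le X^{1/2}Z^{1/2}$. Let $\varpi=q/(2q-1)$, which lies in $[1,2]$ because $\frac23\le q\le1$. H\"older's inequality in $t$ with exponents $2q$ and $2q/(2q-1)$ gives $|\mathbb E_TY|^{2q}\le\mathbb E_T[X^q](\mathbb E_TZ^\varpi)^{2q-1}$. Writing $Z^\varpi=Z^{2-\varpi}(Z^2)^{\varpi-1}$ and applying H\"older's inequality with the weights $2-\varpi$ and $\varpi-1$, of sum $1$, we get $\mathbb E_TZ^\varpi\le(\mathbb E_TZ)^{2-\varpi}(\mathbb E_TZ^2)^{\varpi-1}$. Finally $(2-\varpi)(2q-1)=3q-2$ and $(\varpi-1)(2q-1)=1-q$.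
\end{proof}

For $q<\frac23$ one has $\varpi>2$, and two moments of $Z$ no longer control $\mathbb E_TZ^\varpi$; that range will be reached by interpolation with \eqref{eq:harper}.

Two facts compute all the means over $t$ in this paper. First, for positive integers $r>s$ we have $\log(r/s)\ge\log(1+1/s)\ge1/(2s)$, and $|\int_T^{2T}e^{i\theta t}dt|\le2/|\theta|$; hence
\begin{equation}\label{eq:orth}
|\mathbb E_T(r/s)^{it}|\le4\min(r,s)/T\qquad(r\ne s).
\end{equation}
Second, \cite[Theorem 4.11]{titchmarsh} with $x=10T$ approximates $\zeta(s)$ at $s=\frac12+iu$, for $T-\frac12\le u\le2T+\frac12$, by $\sum_{k\le x}k^{-s}-x^{1-s}/(1-s)$ with error $O(x^{-1/2})$; since $|x^{1-s}/(1-s)|\ll T^{1/2}/T$,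
\begin{equation}\label{eq:afe}
\zeta(\tfrac12+iu)=\sum_{k\le10T}k^{-1/2-iu}+O(T^{-1/2})\qquad(T-\tfrac12\le u\le2T+\tfrac12).
\end{equation}

\subsection{The case $q=1$, and why a partial sum fails for $q<1$}\label{sec:q1}

Take $A(u)=\sum_{m\le N}m^{-1/2-iu}$ with $N=\lfloor T^{1/10}\rfloor$, and note $\sum_{m\le x}m^{-1/2}\le2\sqrt x$. In $\mathbb E_T|A(t+h)|^2$ the diagonal terms give $\sum_{m\le N}1/m$, and by \eqref{eq:orth} the others give at most $(4N/T)(2\sqrt N)^2$. In $\mathbb E_T[\zeta(\frac12+it+ih)\overline{A(t+h)}]$ the terms $k=m$ of \eqref{eq:afe} give $\sum_{m\le N}1/m$ again, the others give at most $(4N/T)\cdot2\sqrt{10T}\cdot2\sqrt N$, and the error in \eqref{eq:afe} gives $O(T^{-1/2}\sqrt N)$. So $\mathbb E_TY$ and $\mathbb E_TZ$ both equal $L/10+O(1)$, and Lemma~\ref{lem:dual} with $q=1$ yields $\mathbb E_TX\ge|\mathbb E_TY|^2/\mathbb E_TZ\gg L$. This is Theorem~\ref{thm:main} for $q=1$.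

For $q<1$ the second moment of $Z$ enters, and for this $A$ it is too large. By \eqref{eq:orth},
\[
\mathbb E_T|A(t+h)A(t+h')|^2=\sum_m\frac1m\Big|\sum_{\substack{m_1m_2=m\\ m_1,m_2\le N}}m_2^{-i(h'-h)}\Big|^2+O(N^4/T).
\]
If $|h-h'|\le1/\log N$ and $m\le N$, the inner sum has real part at least $d(m)\cos1$, where $d$ counts divisors. Moreover $\sum_{m\le N}d(m)^2/m\gg L^4$: keep only $m=xyzw$ with the pair of divisors $(xy,xz)$, where $x,y,z,w\le N^{1/4}$ and $\gcd(y,z)=1$; the condition $\gcd(y,z)=1$ makes this parametrization injective and costs at most a factor $\zeta(2)$. The pairs $(h,h')$ in question have measure at least $1/\log N$, so $\mathbb E_TZ^2\gg L^3$, and Lemma~\ref{lem:dual} cannot give more than $L^{2q-(3q-2)-3(1-q)}=L^qe^{-(1-q)n}$. The partial sum inherits the rare large values of $\zeta$. We must remove them from $A$ while keeping $\mathbb E_TY$ comparable to $\mathbb E_TZ$.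

\subsection{A tree model: the barrier}\label{sec:tree}

Heuristically, $|\zeta(\frac12+it+ih)|$ behaves like $\exp(\sum_{j\le n}H_j(h))$, where $H_j(h)$ is the real part of $\sum p^{-1/2-it-ih}$ over the primes with $e^{j-1}<\log p\le e^j$. As $t$ varies the $H_j(h)$ are nearly independent and nearly $N(0,\frac12)$, and $H_j(h)$, $H_j(h')$ are nearly equal when $e^j|h-h'|$ is small and nearly independent when it is large. This is a tree in which each vertex has ``$e$ children''. In the binary analog everything can be computed.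

Take the binary tree of depth $d$, attach independent $N(0,\sigma^2)$ variables $g$ to its edges, with $2\sigma^2=\log2$, and for a leaf $h$ let $S_k(h)$ be the sum over the first $k$ edges of the path to $h$. Then $\mathbb Ee^{2g}=e^{2\sigma^2}=2$ and $\mathbb Ee^{4g}=e^{8\sigma^2}=16$. The analog of $X$ is $2^{-d}\sum_he^{2S_d(h)}$, with mean $2^d$, the analog of $L$. The pairs of equal leaves contribute $2^{-d}16^d=(2^d)^3$ to its second moment, as in Section~\ref{sec:q1}.

Where does the mean come from? If $\varphi$ is the $N(0,\sigma^2)$ density then $e^{2x}\varphi(x)=2\varphi(x-\log2)$: weighting by $e^{2S_d(h)}$ gives each step the mean $\log2$, so under the weight $W_k(h)=S_k(h)-k\log2$ is a centered Gaussian walk, which fluctuates by $\sqrt k$. On the other hand, by Markov's inequality $\mathbb P(W_k>a)\le e^{-2a}4^{-k}\mathbb Ee^{2S_k}=2^{-k}e^{-2a}$, so the probability that \emph{some} vertex of level $k$ has $W_k>a$ is at most $e^{-2a}$. Paths that rise high are thus rarely present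 at all, and it is natural to discard them. Fix $a\ge1$ and a barrier $a=\beta_0\ge\beta_1\ge\cdots$, let $\mathbf 1_h$ be the indicator that $W_k(h)\le\beta_k$ for all $k\le d$, and let $Z=2^{-d}\sum_he^{2S_d(h)}\mathbf 1_h$. Here $e^{S_d(h)}\mathbf 1_h$ plays the role of $A$, and $Y=Z$. By the tilting identity, $\mathbb EZ$ equals $2^d$ times the probability that a centered Gaussian walk stays below the barrier for $d$ steps. A ballot estimate (Lemma~\ref{lem:ballot}) bounds this probability by $Ca/\sqrt d$; this is the source of the factor $1/\sqrt n$ in $\mu$.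

For $\mathbb EZ^2$ consider two leaves whose paths share exactly $k$ edges; such pairs form a proportion at most $2^{-k}$ of all pairs. Condition on the common edges and let $x=\beta_k-W_k$, which must be $\ge0$. Each of the two independent continuations must rise by at most $x$ during $d-k$ steps, so by tilting and Lemma~\ref{lem:ballot} each contributes at most $C2^{d-k}(1+x)/\sqrt{d-k+1}$. Since $(1+x)^2\mathbf 1_{x\ge0}\le e^{2x}=e^{2\beta_k}4^ke^{-2S_k}$, the common edges contribute at most $e^{2\beta_k}4^k\mathbb Ee^{2S_k}=e^{2\beta_k}8^k$, in place of $16^k$. Therefore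
\[
\mathbb EZ^2\le C\sum_{k=0}^d2^{-k}\cdot e^{2\beta_k}8^k\cdot\frac{4^{d-k}}{d-k+1}=C4^d\sum_{k=0}^d\frac{e^{2\beta_k}}{d-k+1}.
\]
The powers of $2$ cancel exactly, so every level competes. A flat barrier $\beta_k=a$ leaves the sum of order $e^{2a}\log d$. A barrier that descends logarithmically, $\beta_k=a-K\log k$ for $k\ge1$ with $K\ge1$, gives $O(e^{2a}/d)$, as one sees by splitting at $k=d/2$. Then $\mathbb EZ^2\le C4^de^{2a}/d$: up to the factor $e^{2a}$ this is the square of $2^d/\sqrt d$. The rest of the paper carries out this computation with $\zeta$ in place of the tree.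

\subsection{The main proposition}

\begin{proposition}\label{prop:main}
There are absolute constants $A_0\ge1$, $c$, $C$, $T_0$ such that for $T\ge T_0$ and $A_0\le a\le A_0+\sqrt n$ there is a finite trigonometric sum $A(u)=\sum_\theta c_\theta e^{i\theta u}$ for which $Y$ and $Z$ in \eqref{eq:YZ} satisfy
\[
|\mathbb E_TY|\ge cL\frac a{\sqrt n},\qquad\mathbb E_TZ\le CL\frac a{\sqrt n},\qquad\mathbb E_TZ^2\le CL^2\frac{e^{2a}}n .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]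
Let $\frac23\le q\le1$. The exponents $3q-2$ and $1-q$ in Lemma~\ref{lem:dual} lie in $[0,1]$, so
\[
\mathbb E_TX^q\ge\frac{c\,(La/\sqrt n)^{2q}}{(La/\sqrt n)^{3q-2}(L^2e^{2a}/n)^{1-q}}=cL^q\Big(\frac a{\sqrt n}\Big)^qa^{2-2q}e^{-2a(1-q)} .
\]
A higher barrier captures more of the mean at the price $e^{-2a(1-q)}$, which stays bounded up to height about $1/(1-q)$. Take $a=A_0+\min(\frac1{1-q},\sqrt n)$. Then $a^{2-2q}\ge1$, $a(1-q)\le A_0+1$ and $a/\sqrt n\ge\min(\frac1{(1-q)\sqrt n},1)\ge\frac1{1+(1-q)\sqrt n}$, which gives the claim.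

Let $0\le q<\frac23$. Write $\frac23=\theta q+(1-\theta)\frac34$, so that $\theta=\frac{1/12}{3/4-q}\in[\frac19,1]$. By H\"older's inequality $\mathbb E_TX^{2/3}\le(\mathbb E_TX^q)^\theta(\mathbb E_TX^{3/4})^{1-\theta}$. We have just proved $\mathbb E_TX^{2/3}\ge c\mu^{2/3}$, and \eqref{eq:harper} gives $\mathbb E_TX^{3/4}\le C\mu^{3/4}$. Hence $(\mathbb E_TX^q)^\theta\ge c_0\mu^{2/3-3(1-\theta)/4}=c_0\mu^{\theta q}$ with an absolute $c_0\le1$, and $\mathbb E_TX^q\ge c_0^{1/\theta}\mu^q\ge c_0^9\mu^q$. Since $1+(1-q)\sqrt n\ge\sqrt n/3$, the right side of \eqref{eq:harper} is at most $(3\mu)^q\le3\mu^q$.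
\end{proof}

\section{The test polynomial}\label{sec:construction}

Fix $K=13$. We choose, in this order, a large integer $j_0$, a large integer $b$, a large number $A_0$ (in terms of $j_0$), and then $T$ large in terms of all three; $a\in[A_0,A_0+\sqrt n]$ is given. In Sections \ref{sec:construction}--\ref{sec:three} the constants $c,C$ and those implied by $O$ do not depend on $j_0,b,A_0$; where a bound depends on these parameters, the dependence is written out.

\subsection{Blocks of primes}

For $j>j_0$ let $P_j=\exp(e^{j-1})$, let $\mathcal P_j$ be the set of primes $P_j<p\le P_{j+1}$, and put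
\[
G_j(u)=\sum_{p\in\mathcal P_j}p^{-1/2-iu},\qquad v_j=\sum_{p\in\mathcal P_j}\frac1p,\qquad\varrho_j(\delta)=\sum_{p\in\mathcal P_j}\frac{\cos(\delta\log p)}p .
\]
In the random model $v_j/2$ will be the variance of $\operatorname{Re}G_j$ and $\varrho_j(\delta)/2$ the covariance of its values at two points at distance $\delta$. Always $|\varrho_j|\le v_j$. The level beyond which two such points decouple is
\[
J(\delta)=\max\big(j_0,\lceil\log(1/\delta)\rceil+10\big)\qquad(0<\delta\le1).
\]

\begin{lemma}\label{lem:primes}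
For $j>j_0$ we have $v_j=1+O(e^{-2j})$ and $0.9\le v_j\le1.1$. For $0<\delta\le1$ and $j>J=J(\delta)$ we have $|\varrho_j(\delta)|\le\frac1{100}e^{-(j-J)}$.
\end{lemma}

\begin{proof}
We use the prime number theorem in the form $\Delta(x):=\pi(x)-\operatorname{li}(x)\ll x/\log^3x$. Let $0\le\delta\le1$ and $\psi(x)=\cos(\delta\log x)/x$, so $|\psi|\le1/x$ and $|\psi'|\le2/x^2$. Partial summation over $(P_j,P_{j+1}]$ and the substitution $u=\log x$ give
\[
\varrho_j(\delta)=\int\frac{\psi(x)}{\log x}\,dx+[\psi\Delta]-\int\psi'\Delta\,dx=\int_{e^{j-1}}^{e^j}\cos(\delta u)\frac{du}u+O(e^{-2j}),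
\]
because $[\psi\Delta]\ll e^{-3j}$ and $\int_{P_j}^\infty dx/(x\log^3x)\ll e^{-2j}$. For $\delta=0$ the integral is $1$, which gives the statements on $v_j$ for $j_0$ large. For $\delta>0$, integration by parts bounds the integral over $[\alpha,\alpha']$ by $\frac1{\delta\alpha}+\frac1{\delta\alpha'}+\frac1\delta(\frac1\alpha-\frac1{\alpha'})=\frac2{\delta\alpha}$. With $\alpha=e^{j-1}$ and $1/\delta\le e^{J-10}$ this is at most $2e^{-9}e^{-(j-J)}$. Also $e^{-2j}\le e^{-j_0}e^{-(j-J)}$, and $2e^{-9}+Ce^{-j_0}\le\frac1{100}$ for $j_0$ large.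
\end{proof}

Put $n_0=\lfloor n-12\log n\rfloor$ and $n_1=\lfloor n\rfloor-b$; for large $n$, $2j_0\le n_0<n_1$ and $n_0-j_0\ge n/2$. We call the blocks $j_0<j\le n_0$ \emph{low} and the blocks $n_0<j\le n_1$ \emph{top}. Let $V_k=\sum_{j_0<j\le k}v_j$ and $V=V_{n_1}$. By Lemma~\ref{lem:primes}, $V_k=k-j_0+O(1)$, so
\begin{equation}\label{eq:V}
ce^{-b-j_0}L\le e^V\le CL,\qquad e^{V_k}\le Ce^k,\qquad V-V_{n_0}\le12\log n+O(1).
\end{equation}
The primes up to $P_{j_0+1}$, for which the Gaussian approximation is poor, and those above $P_{n_1+1}$, which would make $A$ too long, are discarded; this costs only the constant $e^{-b-j_0}$.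

\subsection{Definition of $A$}

The tree suggests taking $\exp(\sum_jG_j(u))$ times the indicator that the walk with steps $\operatorname{Re}G_j(u)-v_j$ stays below a barrier. But \eqref{eq:orth} applies only to short trigonometric polynomials, so both factors must be replaced by polynomials of controlled degree in $G_j,\overline{G_j}$. For the indicator we proceed in two steps: we blur the $j$-th step of the walk by an independent Gaussian noise, which turns the indicator into an integral of products of Gaussian densities, one per block; then we write each density as a Fourier integral and truncate the Taylor series of the exponential.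

\emph{The barrier.} For $w=(w_j)_{j_0<j\le n_0}$ let $W_k=\sum_{j_0<j\le k}w_j$. Let $\beta_k=a-K\log k$ for $k>j_0$ and $\beta_{j_0}=a$, so that $\beta_k$ is decreasing, and
\[
\Omega=\{w:\ |w_j|\le j\text{ and }W_j\le\beta_j\text{ for }j_0<j\le n_0\}.
\]
The condition $|w_j|\le j$ confines each step to a range where the Gaussian approximation holds with a small \emph{relative} error, and it gives $\operatorname{vol}(\Omega)\le(2n)^n$.

\emph{Low blocks.} Let $\tau_j=1/j$ and let $\phi_j$ be the $N(0,\tau_j^2)$ density, so that $\phi_j(x)=\frac1{2\pi}\int_{\mathbb R}e^{-\tau_j^2\xi^2/2+i\xi x}\,d\xi$. Let $\Xi=n^3$ and $R=\lfloor n^{10}\rfloor$. For $w\in\mathbb R$, $z\in\mathbb C$ put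
\begin{align*}
\Psi_{j,w}(z)&=e^z\phi_j(v_j+w-\operatorname{Re}z)=\frac1{2\pi}\int_{\mathbb R}e^{-\tau_j^2\xi^2/2+i\xi(v_j+w)}\,e^{z-i\xi\operatorname{Re}z}\,d\xi,\\
B_{j,w}(z)&=\frac1{2\pi}\int_{-\Xi}^{\Xi}e^{-\tau_j^2\xi^2/2+i\xi(v_j+w)}\sum_{r\le R}\frac{(z-i\xi\operatorname{Re}z)^r}{r!}\,d\xi .
\end{align*}
The function $B_{j,w}$ is a polynomial in $z,\bar z$ of degree at most $R$. The noise is small enough that $\sum_j\tau_j^2<\infty$, which keeps its total effect bounded, and large enough ($\tau_j\ge1/n$) that frequencies beyond $n^3$ are negligible.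

\emph{Top blocks.} A polynomial of degree $R$ in $G_j$ involves integers up to $\exp(e^jR)$, which is a small power of $T=\exp(e^n)$ only if $j$ is below $n-10\log n$; this is why the barrier stops at $n_0$. The top blocks cannot be dropped, since they supply the factor $e^{V-V_{n_0}}$, a power of $n$, to $\mathbb E_TY$. On them we impose no barrier and only truncate the exponential, with a degree that decreases as the primes grow:
\[
Q_j(z)=\sum_{r\le D_j}\frac{z^r}{r!},\qquad D_j=\lceil e^{(n-j)/2}\rceil\ge e^{b/2}.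
\]
The test polynomial is
\begin{equation}\label{eq:A}
A(u)=\int_\Omega\prod_{j_0<j\le n_0}B_{j,w_j}(G_j(u))\,dw\ \prod_{n_0<j\le n_1}Q_j(G_j(u)).
\end{equation}

\subsection{Length and coefficients}

Expand \eqref{eq:A} in the quantities $p^{-iu}$ and $p^{iu}$, treated as indeterminates, and in each monomial let $m_1$ be the product of the primes occurring as $p^{-iu}$ and $m_2$ the product of those occurring as $p^{iu}$. This gives a finite sum $A(u)=\sum\alpha(m_1,m_2)(m_2/m_1)^{iu}$. Let $N$ be the largest $m_1$ or $m_2$ that occurs and $\|A\|_{\ell^1}=\sum|\alpha(m_1,m_2)|$.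

\begin{lemma}\label{lem:size}
$N\le T^{1/50}$ and $\|A\|_{\ell^1}\le T^{1/50}$.
\end{lemma}

\begin{proof}
A monomial contains at most $R$ primes from a low block and at most $D_j$ from a top block, each at most $\exp(e^j)$. So $N\le e^\Sigma$ with $\Sigma=\sum_{j\le n_0}e^jR+\sum_{n_0<j\le n_1}e^jD_j$. As $e^{n_0}\le e^nn^{-12}$, the first sum is at most $2e^nn^{-2}$. As $D_j\le2e^{(n-j)/2}$ and $n-n_1\ge b$, the second is at most $2e^n\sum_{l\ge0}e^{-(b+l)/2}\le6e^{n-b/2}\le e^n/100$ for $b$ large. Thus $\Sigma\le(\frac1{100}+2n^{-2})L$.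

The sum of the absolute values of the coefficients is subadditive, also under integrals, and submultiplicative. For $G_j$ and $\overline{G_j}$ it equals $\sum_{\mathcal P_j}p^{-1/2}\le\exp(e^j)$, so for $G_j-i\xi(G_j+\overline{G_j})/2$ with $|\xi|\le\Xi$ it is at most $(1+\Xi)\exp(e^j)$. Since $\sum_{r\le R}x^r/r!\le ex^R$ for $x\ge1$, a low block contributes at most $e\,\Xi(1+\Xi)^R\exp(e^jR)$ and a top block at most $e\exp(e^jD_j)$. There are at most $n$ blocks, hence
\[
\|A\|_{\ell^1}\le(2n)^n\big(e\,\Xi(1+\Xi)^R\big)^ne^ne^\Sigma=\exp\big(\Sigma+O(n^{11}\log n)\big)\le T^{1/50}.\qedhere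
\]
\end{proof}

\section{The random model}\label{sec:model}

Let $f(p)$, $p$ prime, be independent and uniform on the unit circle, and extend $f$ to the positive integers by $f(rs)=f(r)f(s)$. We write $\mathbb E$, $\mathbb P$, $\|\cdot\|_r$ for expectation, probability and $L^r$ norm in this model. By unique factorization $\mathbb Ef(r)\overline{f(s)}=\mathbf 1_{r=s}$, the exact form of the approximate orthogonality \eqref{eq:orth}, so $f(p)$ models $p^{-it}$. Let
\[
G_j^{(h)}=\sum_{p\in\mathcal P_j}f(p)p^{-1/2-ih},\qquad F_j=\prod_{p\in\mathcal P_j}\big(1-f(p)p^{-1/2}\big)^{-1},\qquad F=\prod_{j_0<j\le n_1}F_j,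
\]
$G_j=G_j^{(0)}$, and let $\mathcal A(h)=\sum\alpha(m_1,m_2)f(m_1)\overline{f(m_2)}(m_2/m_1)^{ih}$ be the right side of \eqref{eq:A} with $G_j^{(h)}$ in place of $G_j(u)$. Different blocks are independent. Since $(f(p)p^{-ih})_p$ has the law of $(f(p))_p$, expectations involving a single $h$ do not depend on $h$.

\begin{lemma}[Transfer]\label{lem:transfer}
Uniformly for $|h|,|h'|\le\frac12$,
\begin{align*}
\mathbb E_T|A(t+h)|^2&=\mathbb E|\mathcal A(0)|^2+O(T^{-1/2}),\\
\mathbb E_T|A(t+h)|^2|A(t+h')|^2&=\mathbb E|\mathcal A(h)|^2|\mathcal A(h')|^2+O(T^{-1/2}),\\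
\mathbb E_T\,\zeta(\tfrac12+it+ih)\overline{A(t+h)}&=\mathbb E[F\overline{\mathcal A(0)}]+O(T^{-1/3}).
\end{align*}
\end{lemma}

\begin{proof}
Expanding the four factors in the second line gives terms $\gamma\,(r/s)^{it}$, where $r$ and $s$ are products of four integers at most $N$ and the $|\gamma|$ sum to at most $\|A\|_{\ell^1}^4$. The same expansion in the model gives the terms $\gamma\overline{f(r)}f(s)$, of expectation $\gamma\mathbf 1_{r=s}$. So the terms $r=s$ give the main term exactly, and by \eqref{eq:orth} and Lemma~\ref{lem:size} the others total at most $4N^4\|A\|_{\ell^1}^4/T\le4T^{-1+8/50}$. The first line is the same with two factors.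

For the third line use \eqref{eq:afe}, whose error contributes $O(T^{-1/2}\|A\|_{\ell^1})$. The main part consists of the terms $k^{-1/2}\overline{\alpha(m_1,m_2)}(m_1/km_2)^{i(t+h)}$ with $k\le10T$. Those with $km_2\ne m_1$ contribute, by \eqref{eq:orth} with $\min(m_1,km_2)\le N$, at most $(4N/T)\cdot2\sqrt{10T}\,\|A\|_{\ell^1}\ll T^{-1/2+1/25}$. If $km_2=m_1$ then $k\le N\le10T$ automatically and $k$ is composed of primes of the blocks $j_0<j\le n_1$. Now $F=\sum f(k)k^{-1/2}$, an absolutely convergent sum over the integers $k$ composed of such primes, and $\mathbb Ef(k)f(m_2)\overline{f(m_1)}=\mathbf 1_{km_2=m_1}$; so these terms sum to $\mathbb E[F\overline{\mathcal A(0)}]$.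
\end{proof}

From now on $h\ne h'$ lie in $[-\frac12,\frac12]$, $\delta=|h-h'|$, $\varrho_j=\varrho_j(\delta)$, $H_j=\operatorname{Re}G_j^{(h)}$ and $H_j'=\operatorname{Re}G_j^{(h')}$.

\begin{lemma}[Moments of a block]\label{lem:moments}
Let $j>j_0$. Then $\mathbb E|G_j|^{2r}\le r!\,v_j^r$ and $\|G_j^r\|_4\le2^r\sqrt{r!}$ for all integers $r\ge0$, and $\|e^{|G_j|}\|_4\le C$, $\|F_j\|_2\le C$. For $s,s'\in\mathbb C$,
\begin{equation}\label{eq:laplace}
\mathbb Ee^{sH_j+s'H_j'}=\prod_{p\in\mathcal P_j}\sum_{k\ge0}\frac{\nu_p^k}{k!^2},\qquad\nu_p=\frac{s^2+s'^2+2ss'\cos(\delta\log p)}{4p}.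
\end{equation}
In particular $\mathbb Ee^{2H_j}\le e^{v_j}$, $\;\mathbb Ee^{H_j+H_j'}\le e^{v_j}$ and $\mathbb Ee^{2H_j+2H_j'}\le e^{2v_j+2\varrho_j}$.
\end{lemma}

\begin{proof}
Write $G_j^r=\sum_k\binom rkf(k)k^{-1/2}$, where $k=\prod p^{e_p}$ runs over products of $r$ primes of $\mathcal P_j$ and $\binom rk=r!/\prod e_p!\le r!$; the same expansion gives $\sum_k\binom rk/k=v_j^r$. By orthogonality $\mathbb E|G_j|^{2r}=\sum_k\binom rk^2/k\le r!\,v_j^r$. As $(2r)!\le4^rr!^2$ and $v_j\le2$, $\|G_j^r\|_4\le((2r)!\,v_j^{2r})^{1/4}\le2^r\sqrt{r!}$, and then $\|e^{|G_j|}\|_4\le\sum_r2^r/\sqrt{r!}\le C$. Also $\mathbb E|F_j|^2=\prod_{\mathcal P_j}(1-1/p)^{-1}\le e^{2v_j}$.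

For complex $x,y$, multiplying two exponential series gives $\mathbb Ee^{xf(p)+y\overline{f(p)}}=\sum_k(xy)^k/k!^2$. The contribution of $p$ to $sH_j+s'H_j'$ has this form with $x=(sp^{-ih}+s'p^{-ih'})/2\sqrt p$ and $y=(sp^{ih}+s'p^{ih'})/2\sqrt p$, and $xy=\nu_p$. This proves \eqref{eq:laplace}. For $\nu\ge0$, $\sum_k\nu^k/k!^2\le e^\nu$. The choice $(s,s')=(2,0)$ gives $\nu_p=1/p$, the choice $(2,2)$ gives $\nu_p=(2+2\cos(\delta\log p))/p\ge0$, and the middle bound follows from the first by the Cauchy--Schwarz inequality.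
\end{proof}

The polynomials $B_{j,w}$ were needed only for the transfer. In the model we return to $\Psi_{j,w}$, which restores positivity. Let $\mathcal A^*(h)$ be $\mathcal A(h)$ with every $B_{j,w_j}$ replaced by $\Psi_{j,w_j}$:
\begin{equation}\label{eq:Astar}
\mathcal A^*(h)=\mathcal I(h)\prod_{j_0<j\le n_0}e^{G_j^{(h)}}\prod_{n_0<j\le n_1}Q_j(G_j^{(h)}),\qquad\mathcal I(h)=\int_\Omega\prod_{j_0<j\le n_0}\phi_j(v_j+w_j-H_j)\,dw .
\end{equation}
Given $f$, $\mathcal I(h)$ is the probability that the vector $(H_j-v_j)_j$, perturbed by independent $N(0,\tau_j^2)$ noise, lies in $\Omega$. It is the smoothed indicator of the barrier event, and $0\le\mathcal I(h)\le1$.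

\begin{lemma}[Removing the truncation]\label{lem:untrunc}
Each of $\mathbb E[F\overline{\mathcal A(0)}]$, $\mathbb E|\mathcal A(0)|^2$, $\mathbb E|\mathcal A(h)|^2|\mathcal A(h')|^2$ changes by at most $e^{-n^2}$ when $\mathcal A$ is replaced by $\mathcal A^*$.
\end{lemma}

\begin{proof}
Let $j$ be a low block. We split $\Psi_{j,w}-B_{j,w}$ into the range $|\xi|>\Xi$ and the Taylor tail on $|\xi|\le\Xi$. We use, here and later,
\begin{equation}\label{eq:gausstail}
\int_{|\xi|>\Theta}e^{-\xi^2/(2j^2)}\,d\xi\le\int_{|\xi|>\Theta}\frac{|\xi|}\Theta e^{-\xi^2/(2j^2)}\,d\xi=\frac{2j^2}\Theta e^{-\Theta^2/(2j^2)}.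
\end{equation}
With $\Theta=n^3$, $j\le n$, and $|e^{z-i\xi\operatorname{Re}z}|\le e^{|z|}$, the first part has $L^4$ norm at most $Ce^{-n^4/2}$ at $z=G_j^{(h)}$. In the second, $|z-i\xi\operatorname{Re}z|\le2n^3|z|$, so the norm is at most $n^3\sum_{r>R}(4n^3)^r/\sqrt{r!}$. By $r!\ge(r/e)^r$ and $r\ge n^{10}$ each term is at most $(4\sqrt e\,n^{-2})^r\le e^{-r}$. Hence $\|B_{j,w}(G_j^{(h)})-\Psi_{j,w}(G_j^{(h)})\|_4\le e^{-n^3}$. Since $\phi_j\le j$, the variables $\Psi_{j,w}(G_j^{(h)})$, hence also $B_{j,w}(G_j^{(h)})$, have $L^4$ norm at most $Cn$; and $|Q_j(z)|\le e^{|z|}$.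

Exchange $B$ for $\Psi$ one block at a time. For fixed $w$ the difference of the integrands is a sum of at most $n$ products of independent factors, and the $L^4$ norm of such a product is the product of the norms. By Minkowski's inequality for the integral over $\Omega$,
\[
\|\mathcal A(h)-\mathcal A^*(h)\|_4\le(2n)^n\cdot n\,e^{-n^3}(Cn)^n\le e^{-n^3/2}.
\]
By \eqref{eq:Astar}, $|\mathcal A^*(h)|\le\prod_je^{|G_j^{(h)}|}$, so $\mathcal A^*(h)$ and $\mathcal A(h)$ have $L^4$ norm at most $C^n$; also $\|F\|_2\le C^n$. Exchanging $\mathcal A$ for $\mathcal A^*$ one factor at a time and using H\"older's inequality, we find that each expectation changes by at most $4C^{3n}e^{-n^3/2}\le e^{-n^2}$.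
\end{proof}

\section{One block of primes}\label{sec:blocks}

By independence, the three expectations factor over the blocks once $\mathcal I$ is written as an integral over $\Omega$. We compute the factors. A product of up to $n$ of them will be taken, so each must be known up to a relative error that is summable in $j$.

\subsection{Top blocks}

\begin{lemma}\label{lem:top}
For $n_0<j\le n_1$: $\mathbb E[F_j\overline{Q_j(G_j)}]$ is real and at least $e^{v_j}(1-e^{-D_j})$; $\mathbb E|Q_j(G_j)|^2\le e^{v_j}$; and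
\[
\mathbb E|Q_j(G_j^{(h)})|^2|Q_j(G_j^{(h')})|^2\le e^{2v_j+2\varrho_j}(1+Ce^{-D_j}).
\]
Moreover $\sum_{n_0<j\le n_1}e^{-D_j}\le\frac12$.
\end{lemma}

\begin{proof}
Write $D=D_j$; we take $b$ so large that $e^{b/2}\ge4e^5$. For $k$ composed of primes of $\mathcal P_j$, $\mathbb E[F_j\overline{f(k)}]=k^{-1/2}$, so $\mathbb E[F_j\overline{G_j^r}]=\sum_k\binom rk/k=v_j^r$ and $\mathbb E[F_j\overline{Q_j(G_j)}]=\sum_{r\le D}v_j^r/r!$. The missing tail is at most $e^{v_j}v_j^{D+1}/(D+1)!\le e^{v_j}(1.1e/(D+1))^{D+1}\le e^{v_j}e^{-D}$. Different powers of $G_j$ involve integers with different numbers of prime factors and are orthogonal, so $\mathbb E|Q_j(G_j)|^2=\sum_{r\le D}\mathbb E|G_j|^{2r}/r!^2\le\sum_rv_j^r/r!=e^{v_j}$. Next, $\|Q_j(G_j)-e^{G_j}\|_4\le\sum_{r>D}2^r/\sqrt{r!}\le\sum_{r>D}e^{-2r}\le e^{-D}$, since $2\sqrt{e/r}\le e^{-2}$ for $r\ge4e^5$. Exchanging the four factors one at a time, with H\"older's inequality, bounds the fourth moment by $\mathbb Ee^{2H_j+2H_j'}+Ce^{-D}\le e^{2v_j+2\varrho_j}+Ce^{-D}$,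 and $e^{2v_j+2\varrho_j}\ge1$. Finally $D_j\ge e^{(n-j)/2}\ge n-j\ge b+(n_1-j)$, so $\sum_je^{-D_j}\le2e^{-b}\le\frac12$.
\end{proof}

\subsection{Low blocks at one point}

Let $\sigma_j^2=v_j/2+\tau_j^2\in[0.45,0.6]$, the variance of $H_j$ plus that of the noise, and let $\gamma_j$ be the $N(0,\sigma_j^2)$ density. The next lemma is the tilting identity of the tree. Its point is that the weight $F_je^{\overline{G_j}}$, which comes from $\zeta\overline A$, and the weight $e^{2H_j}$, which comes from $|A|^2$, tilt the step in the same way; this is what makes $\mathbb E_TY$ comparable to $\mathbb E_TZ$.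

\begin{lemma}\label{lem:one}
For $j_0<j\le n_0$ and $|w|\le j$ there are complex $\vartheta,\vartheta'$ of modulus at most $e^{-j}$ with
\[
\mathbb E[F_j\overline{\Psi_{j,w}(G_j)}]=e^{v_j}\gamma_j(w)(1+\vartheta),\qquad\mathbb E[e^{2H_j}\phi_j(v_j+w-H_j)]=e^{v_j}\gamma_j(w)(1+\vartheta').
\]
\end{lemma}

\begin{proof}
Take $h=0$. As $\phi_j$ is even, both left sides equal $\frac1{2\pi}\int e^{-\tau_j^2\xi^2/2-i\xi(v_j+w)}M(\xi)\,d\xi$, with $M(\xi)=\mathbb E[F_je^{\overline{G_j}+i\xi H_j}]$ and $M(\xi)=\mathbb Ee^{(2+i\xi)H_j}$ respectively. By Lemma~\ref{lem:moments}, $|M|\le\|F_j\|_2\|e^{H_j}\|_2\le C$ in the first case and $|M|\le e^{v_j}$ in the second.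

Let $\Theta_j=P_j^{1/16}$, $|\xi|\le\Theta_j$, and $\epsilon_p=4\Theta_j^2/p\le4P_j^{-7/8}$, which is small. In both cases $M$ is a product over $p\in\mathcal P_j$. Let $y=1+i\xi/2$. In the second case the factor at $p$ is given by \eqref{eq:laplace} with $\nu_p=y^2/p$, and it equals $1+y^2/p+O(\epsilon_p^2)$. In the first case put $g=f(p)p^{-1/2}$ and $x=i\xi/2$; the factor is the expectation of $(1-g)^{-1}e^{xg}e^{y\bar g}$. The coefficient of $g^k$ in $(1-g)^{-1}e^{xg}$ is $\sum_{r\le k}x^r/r!$, so the factor is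
\[
\sum_{k\ge0}\frac{y^k}{k!\,p^k}\sum_{r\le k}\frac{x^r}{r!}=1+\frac{y(1+x)}p+O(\epsilon_p^2)=1+\frac{y^2}p+O(\epsilon_p^2),
\]
because $\sum_{r\le k}|x|^r/r!\le\sum_{r\le k}\binom kr|x|^r=(1+|x|)^k$ bounds the $k$-th term by $\epsilon_p^k/k!$. So in both cases the factor is $\exp(y^2/p+O(\epsilon_p^2))$, and
\begin{equation}\label{eq:epsp}
\sum_{p\in\mathcal P_j}\epsilon_p^2\le16\Theta_j^4\sum_{k>P_j}k^{-2}\le32P_j^{1/4-1}\ll P_j^{-1/2}.
\end{equation}
Hence $M(\xi)=M_0(\xi)(1+O(P_j^{-1/2}))$ for $|\xi|\le\Theta_j$, where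
\[
M_0(\xi)=e^{v_jy^2}=\exp(v_j+iv_j\xi-v_j\xi^2/4),\qquad|M_0|\le C .
\]
Replacing $M$ by $M_0$ costs $O(P_j^{-1/2})\int e^{-\xi^2/(2j^2)}d\xi=O(jP_j^{-1/2})$ on $|\xi|\le\Theta_j$. On $|\xi|>\Theta_j$ it costs $O(P_j^{-1})$ by \eqref{eq:gausstail}, since $\Theta_j\ge2j^2$ and $\Theta_j^2/(2j^2)\ge\log P_j$ for $j_0$ large. With $M_0$ the integral is $\frac{e^{v_j}}{2\pi}\int e^{-\sigma_j^2\xi^2/2-i\xi w}d\xi=e^{v_j}\gamma_j(w)$. For $|w|\le j$ we have $\gamma_j(w)\ge ce^{-2j^2}$, while the additive error $O(jP_j^{-1/2})$ is doubly exponentially small in $j$; for $j_0$ large it is at most $e^{-j}e^{v_j}\gamma_j(w)$.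
\end{proof}

\subsection{Low blocks at two points}

For a low block put
\[
\kappa_j(w,w')=\mathbb E\big[e^{2H_j+2H_j'}\phi_j(v_j+w-H_j)\,\phi_j(v_j+w'-H_j')\big]\ge0 .
\]
For $j\le J(\delta)$, the analog of the common edges in the tree, we need only an exponential moment of $\kappa_j$, valid whatever the correlation. For $j>J(\delta)$ we need to dominate $\kappa_j$ by the law of two independent centered Gaussian steps, in order to apply the ballot estimate twice.

\begin{lemma}\label{lem:two}
For $j_0<j\le n_0$,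
\begin{equation}\label{eq:crude}
\iint_{\mathbb R^2}\kappa_j(w,w')e^{-w-w'}\,dw\,dw'\le e^{3v_j+\tau_j^2},\qquad\iint_{\mathbb R^2}\kappa_j(w,w')\,dw\,dw'\le e^{2v_j+2\varrho_j}.
\end{equation}
For $J(\delta)<j\le n_0$ there is $s_j^2\in[\frac14,1]$ such that, with $g_j$ the $N(0,s_j^2)$ density,
\begin{equation}\label{eq:decouple}
\kappa_j(w,w')\le(1+C|\varrho_j|+Ce^{-j})\,e^{2v_j}g_j(w)g_j(w')\qquad(|w|,|w'|\le j).
\end{equation}
\end{lemma}

\begin{proof}
For real $H$, $\int\phi_j(v_j+w-H)e^{-w}dw=e^{v_j-H+\tau_j^2/2}$. So the first integral in \eqref{eq:crude} is $e^{2v_j+\tau_j^2}\mathbb Ee^{H_j+H_j'}$, the second is $\mathbb Ee^{2H_j+2H_j'}$, and Lemma~\ref{lem:moments} applies.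

For \eqref{eq:decouple} write $v,\varrho,\sigma,\tau$ without the index; $|\varrho|\le\frac1{100}$ by Lemma~\ref{lem:primes}. We have
\[
\kappa_j=\frac1{4\pi^2}\iint e^{-\tau^2(\xi^2+\xi'^2)/2-i\xi(v+w)-i\xi'(v+w')}M(\xi,\xi')\,d\xi\,d\xi',
\]
where $M(\xi,\xi')=\mathbb Ee^{sH_j+s'H_j'}$ with $s=2+i\xi$, $s'=2+i\xi'$, and $|M|\le e^{4v}\le C$. For $|\xi|,|\xi'|\le\Theta_j$ the numbers $\nu_p$ in \eqref{eq:laplace} satisfy $|\nu_p|\le(2+\Theta_j)^2/p\le\epsilon_p$, so each factor is $\exp(\nu_p+O(\epsilon_p^2))$, and \eqref{eq:epsp} gives $M=e^{\mathcal E}(1+O(P_j^{-1/2}))$ with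
\[
\mathcal E=\sum_p\nu_p=\tfrac v4(s^2+s'^2)+\tfrac\varrho2ss'=2v+2\varrho+i(v+\varrho)(\xi+\xi')-\tfrac v4(\xi^2+\xi'^2)-\tfrac\varrho2\xi\xi' .
\]
As $|\varrho|\le v$ and $|\xi\xi'|\le(\xi^2+\xi'^2)/2$, the quadratic part is $\le0$ and $|e^{\mathcal E}|\le C$. Replacing $M$ by $e^{\mathcal E}$ costs $O(j^2P_j^{-1/2})$ inside the square $|\xi|,|\xi'|\le\Theta_j$ and $O(jP_j^{-1})$ outside it, by \eqref{eq:gausstail} in one variable and $\int e^{-\tau^2\xi^2/2}d\xi\ll j$ in the other. The total quadratic form in the exponent is $-\frac12(\sigma^2\xi^2+\sigma^2\xi'^2+\varrho\xi\xi')$ and the linear term is $-i\xi(w-\varrho)-i\xi'(w'-\varrho)$. Therefore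
\[
\kappa_j(w,w')=e^{2v+2\varrho}\mathcal N(w,w')+O(j^2P_j^{-1/2}),
\]
where $\mathcal N$ is the Gaussian density on $\mathbb R^2$ with mean $(\varrho,\varrho)$, variances $\sigma^2$ and covariance $\varrho/2$.

Let $\theta=|\varrho|/(2\sigma^2)\le|\varrho|/v\le\frac1{10}$. The covariance matrix has eigenvalues $\sigma^2(1\pm\theta)$ and determinant $\sigma^4(1-\theta^2)$. The smaller eigenvalue is at least $0.4$, so for $|w|,|w'|\le j$ we get $\mathcal N\ge c\exp(-2(j+1)^2/0.8)\ge ce^{-3(j+1)^2}$, and the additive error is at most $e^{-j}e^{2v+2\varrho}\mathcal N$ for $j_0$ large. The larger eigenvalue gives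
\[
\mathcal N\le\frac1{2\pi\sigma^2\sqrt{1-\theta^2}}\exp\Big(-\frac{(w-\varrho)^2+(w'-\varrho)^2}{2\sigma^2(1+\theta)}\Big).
\]
To recenter, use $2|w\varrho|\le|\varrho|(w^2+1)$, which gives $(w-\varrho)^2\ge(1-|\varrho|)w^2-|\varrho|$. With $s_j^2=\sigma^2(1+\theta)/(1-|\varrho|)\in[0.45,0.67]$ we obtain
\[
\mathcal N\le\frac{1+\theta}{(1-|\varrho|)\sqrt{1-\theta^2}}\,e^{|\varrho|/\sigma^2}g_j(w)g_j(w')\le(1+C|\varrho|)\,g_j(w)g_j(w'),
\]
and $e^{2\varrho}\le1+C|\varrho|$ completes the proof.
\end{proof}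

\section{Gaussian walks below a barrier}\label{sec:ballot}

We use two textbook facts. \emph{Harris' inequality}: if $w_1,\dots,w_M$ are independent real random variables and $\Phi_1,\Phi_2$ are square-integrable functions of them, both nonincreasing in each variable, then $\mathbb E[\Phi_1\Phi_2]\ge\mathbb E\Phi_1\,\mathbb E\Phi_2$. \emph{The reflection principle}: for a standard Brownian motion $\mathcal B$ and $x,y>0$, $\mathbb P(\max_{[0,y]}\mathcal B\le x)=\mathbb P(|\mathcal B(y)|\le x)$.

\begin{lemma}[Ballot estimate]\label{lem:ballot}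
Let $M\ge0$, let $w_1,\dots,w_M$ be independent centered Gaussians with variances in $[\frac14,1]$, let $U_k=w_1+\dots+w_k$, and let $x\ge0$. Then
\[
\mathbb P(U_k\le x\text{ for all }k\le M)\le C(1+x)/\sqrt{M+1}.
\]
\end{lemma}

\begin{proof}
Let $M\ge1$, let $S$ be the event, and let $k^*$ be the first $k$ with $U_k>x$, or $M$ if there is none. This is a bounded stopping time for the martingale $U_k$, so $\mathbb EU_{k^*}=0$, that is
\[
\mathbb E[(x-U_M)\mathbf 1_S]=x+\mathbb E[(U_{k^*}-x)\mathbf 1_{S^c}].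
\]
We bound the overshoot. For $w\sim N(0,\sigma^2)$ and $d,s\ge0$, $\mathbb P(w>d+s)\le e^{-s^2/2\sigma^2}\mathbb P(w>d)$, as $(u+s)^2\ge u^2+s^2$ for $u\ge0$. Integrating over $s$, $\mathbb E(w-d)^+\le\sigma\sqrt{\pi/2}\,\mathbb P(w>d)\le2\mathbb P(w>d)$. Apply this to $w=w_k$ and $d=x-U_{k-1}$, conditionally on $w_1,\dots,w_{k-1}$ and on the event that $U_l\le x$ for $l<k$, and sum over $k$: the overshoot term is at most $2\mathbb P(S^c)\le2$. On $S$ we have $x-U_M=(x-U_M)^+$. Both $\mathbf 1_S$ and $(x-U_M)^+$ are nonincreasing in each $w_l$, so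
\[
x+2\ge\mathbb E[(x-U_M)^+\mathbf 1_S]\ge\mathbb P(S)\,\mathbb E(-U_M)^+\ge\mathbb P(S)\sqrt{M/(8\pi)},
\]
since $U_M$ has variance at least $M/4$.
\end{proof}

Let $P(\Omega)=\int_\Omega\prod_{j_0<j\le n_0}\gamma_j(w_j)\,dw$ be the probability that independent steps $w_j\sim N(0,\sigma_j^2)$ form a point of $\Omega$. We must show that the descent of the barrier, which we need for the second moment, costs only a constant factor in $P(\Omega)$.

\begin{lemma}\label{lem:Omega}
For $A_0\le a\le A_0+\sqrt n$ we have $0.1\,a/\sqrt n\le P(\Omega)\le Ca/\sqrt n$.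
\end{lemma}

\begin{proof}
The upper bound is Lemma~\ref{lem:ballot} with $x=a\ge1$, as $\beta_k\le a$ and $n_0-j_0\ge n/2$.

For the lower bound we start from a flat barrier, where an exact formula is available. Let $S'$ be the event that $W_k\le a/2$ for all $j_0<k\le n_0$. The walk has the law of a Brownian motion sampled at the times $\sum_{j\le k}\sigma_j^2\le n$, so by the reflection principle $\mathbb P(S')\ge\mathbb P(|N(0,1)|\le z)$ with $z=a/(2\sqrt n)$. The hypothesis $a\le A_0+\sqrt n$ gives $z\le0.51$ for $n$ large, and the normal density is at least $0.35$ on $[-0.51,0.51]$, so $\mathbb P(S')\ge0.7z\ge0.2\,a/\sqrt n$. (For $a$ much larger than $\sqrt n$ no such bound can hold, as probabilities are at most $1$.) It remains to show that $S'\setminus\Omega$ has probability at most $0.1\,a/\sqrt n$. On this event, for some $k$, either $|w_k|>k$ or $W_k>\beta_k$.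

\emph{Large steps.} On $S'$ the walk with the step $w_k$ deleted, which is independent of $w_k$ and has $n_0-j_0-1$ steps, stays below $a/2+|w_k|$. Conditioning on $w_k$ and using Lemma~\ref{lem:ballot},
\[
\mathbb P(S',\,|w_k|>k)\le\frac C{\sqrt n}\,\mathbb E\big[(1+a+|w_k|)\mathbf 1_{|w_k|>k}\big]\le\frac{Ca}{\sqrt n}\,e^{-k^2/4}\,\mathbb E\big[(1+|w_k|)e^{w_k^2/4}\big],
\]
and the last expectation is bounded because $\sigma_k^2\le0.6$. The sum over $k>j_0$ is at most $0.05\,a/\sqrt n$ for $j_0$ large.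

\emph{Crossing the barrier at $k$.} If $S'$ holds and $W_k>\beta_k$, then $a-K\log k<a/2$, so $k>k_1:=e^{A_0/(2K)}$. This is where $A_0$ large is used: we take $k_1\ge\max(2j_0,42)$, and larger below. On this event $W_l\le a$ for all $l$ and $W_k\in(a-K\log k,a]$. Split the $k-j_0\ge k/2$ steps up to $k$ into three consecutive groups of at least $\lfloor k/6\rfloor\ge k/7$ steps each. Four things happen.
\begin{itemize}
\item The partial sums of the first group stay $\le a$: probability at most $Ca/\sqrt k$ by Lemma~\ref{lem:ballot}.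
\item In the third group, $W_l-W_k\le K\log k$ for every $l$; that is, the negated steps read backward from $k$ have partial sums $\le K\log k$: probability at most $C\log k/\sqrt k$.
\item Given the first and third groups, the sum of the second group lies in a fixed interval of length $K\log k$; it is Gaussian of variance at least $k/28$, so this has probability at most $C\log k/\sqrt k$.
\item For $k<l\le n_0$, $W_l-W_k\le K\log k$: probability at most $C\log k/\sqrt{n_0-k+1}$.
\end{itemize}
The four groups of steps are independent, so the probability is at most $Ca(\log k)^3k^{-3/2}(n_0-k+1)^{-1/2}$. For $k\le n_0/2$ bound the last factor by $\sqrt{2/n_0}$; for $k>n_0/2$ use $\sum_k(n_0-k+1)^{-1/2}\le2\sqrt{n_0}$. The sum over $k_1<k\le n_0$ is at most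
\[
\frac{Ca}{\sqrt n}\sum_{k>k_1}\frac{(\log k)^3}{k^{3/2}}+Ca\,\frac{(\log n)^3}n\le0.05\,\frac a{\sqrt n}
\]
for $A_0$ and then $n$ large.
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:three}

Products over ``low'' and ``top'' $j$ run over $j_0<j\le n_0$ and $n_0<j\le n_1$. The errors in Lemmas \ref{lem:transfer} and~\ref{lem:untrunc} are $O(e^{-n^2})$, uniformly in $h,h'$.

\subsection{The first moment of $Y$}

The interval of $h$ has length one. By Lemmas \ref{lem:transfer} and~\ref{lem:untrunc} and independence,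
\[
\mathbb E_TY=\int_\Omega\prod_{\text{low}}\mathbb E[F_j\overline{\Psi_{j,w_j}(G_j)}]\,dw\ \prod_{\text{top}}\mathbb E[F_j\overline{Q_j(G_j)}]+O(e^{-n^2}).
\]
By Lemma~\ref{lem:one} the integrand is $e^{V_{n_0}}\prod\gamma_j(w_j)\prod(1+\vartheta_j)$, and $|\prod(1+\vartheta_j)-1|\le\exp(\sum_{j>j_0}e^{-j})-1\le\frac12$, so its real part is at least $\frac12e^{V_{n_0}}\prod\gamma_j(w_j)$. By Lemma~\ref{lem:top} the product over top blocks is real and at least $e^{V-V_{n_0}}(1-\sum_je^{-D_j})\ge\frac12e^{V-V_{n_0}}$. With Lemma~\ref{lem:Omega} and \eqref{eq:V},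
\[
|\mathbb E_TY|\ge\tfrac14e^VP(\Omega)-O(e^{-n^2})\ge ce^{-b-j_0}La/\sqrt n,
\]
and $b,j_0$ are absolute constants.

\subsection{The first moment of $Z$}

Since $\mathcal I(0)^2\le\mathcal I(0)$, \eqref{eq:Astar} with $h=0$ and Lemmas \ref{lem:top} and~\ref{lem:one} give
\[
\mathbb E|\mathcal A^*(0)|^2\le\int_\Omega\prod_{\text{low}}\mathbb E[e^{2H_j}\phi_j(v_j+w_j-H_j)]\,dw\ \prod_{\text{top}}\mathbb E|Q_j(G_j)|^2\le Ce^VP(\Omega).
\]
Hence $\mathbb E_TZ\le Ce^VP(\Omega)+O(e^{-n^2})\le CLa/\sqrt n$.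

\subsection{The second moment of $Z$}

We have $\mathbb E_TZ^2=\iint\mathbb E|\mathcal A^*(h)|^2|\mathcal A^*(h')|^2\,dh\,dh'+O(e^{-n^2})$, over $[-\frac12,\frac12]^2$; the diagonal $h=h'$ is null. Using $\mathcal I(h)^2\mathcal I(h')^2\le\mathcal I(h)\mathcal I(h')$, independence and Lemma~\ref{lem:top}, the integrand is at most $C\mathcal L(\delta)\mathcal T(\delta)$, where
\[
\mathcal L(\delta)=\iint_{\Omega^2}\prod_{\text{low}}\kappa_j(w_j,w_j')\,dw\,dw',\qquad\mathcal T(\delta)=\exp\Big(\sum_{\text{top}}(2v_j+2\varrho_j)\Big).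
\]
We sort the pairs $(h,h')$ by the branching level $J=J(\delta)$. If $J(\delta)\ge l>j_0$ then $\log(1/\delta)>l-11$, so these pairs have measure at most $2e^{11-l}$. Let $\omega_J$ be the measure of the set where $J(\delta)=J$; then by \eqref{eq:V}, and by $V_{j_0}=0$ and $\omega_{j_0}\le1$,
\begin{equation}\label{eq:omega}
\omega_Je^{V_J}\le C\qquad(j_0\le J\le n_0).
\end{equation}
Let $W_k,W_k'$ be the partial sums of $w,w'$. For $j_0\le k\le n_0$ put $x_k=\beta_k-W_k$ and $x_k'=\beta_k-W_k'$, both $\ge0$ on $\Omega^2$ (for $k=j_0$ both equal $a$). As $e^{x_k+x_k'}=e^{2\beta_k}\prod_{j\le k}e^{-w_j-w_j'}$, the first part of \eqref{eq:crude} and $\sum_j\tau_j^2<\infty$ give, with integration over the whole space,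
\begin{equation}\label{eq:common}
\iint e^{x_k+x_k'}\prod_{j_0<j\le k}\kappa_j(w_j,w_j')\,dw_j\,dw_j'\le Ce^{3V_k+2\beta_k}.
\end{equation}
This is the bound $e^{2\beta_k}8^k$ of the tree. Finally, Lemma~\ref{lem:primes} gives $\sum_{j>J}|\varrho_j|\le1$, so $\mathcal T\le Ce^{2(V-V_{n_0})}$ whenever $J\le n_0$.

\emph{Case 1: $j_0\le J\le n_0/2$.} Here we must gain the factor $1/n$. Fix the variables with $j\le J$. On $\Omega^2$ the remaining ones satisfy $|w_j|,|w_j'|\le j$, so \eqref{eq:decouple} applies, with $\prod_{j>J}(1+C|\varrho_j|+Ce^{-j})\le C$; and since $\beta_k\le\beta_J$ they satisfy $W_k-W_J\le x_J$ and $W_k'-W_J'\le x_J'$ for $J<k\le n_0$. Under $\prod g_j(w_j)g_j(w_j')$ these are conditions on two independent Gaussian walks with $n_0-J\ge n/4$ steps of variance in $[\frac14,1]$. By Lemma~\ref{lem:ballot} the integral over the variables $j>J$ is at most $Ce^{2(V_{n_0}-V_J)}(1+x_J)(1+x_J')/n$. As $(1+x)(1+x')\le e^{x+x'}$ for $x,x'\ge0$, \eqref{eq:common} with $k=J$ gives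
\[
\mathcal L\mathcal T\le\frac Cn\,e^{2(V-V_J)}e^{3V_J+2\beta_J}=\frac Cn\,e^{2V}e^{V_J}e^{2\beta_J}.
\]
By \eqref{eq:omega} these levels contribute at most $\frac Cne^{2V}\sum_Je^{2\beta_J}\le\frac Cne^{2V+2a}\big(1+\sum_{J>j_0}J^{-2K}\big)\le CL^2e^{2a}/n$.

\emph{Case 2: $n_0/2<J\le n_0$.} Few steps may remain, and the saving comes from the descent of the barrier instead. Integrate the variables $j>J$ over the whole space: by the second part of \eqref{eq:crude} this gives at most $Ce^{2(V_{n_0}-V_J)}$. For the others use $1\le e^{x_J+x_J'}$ and \eqref{eq:common}. Then $\mathcal L\mathcal T\le Ce^{2V}e^{V_J}e^{2\beta_J}$, and by \eqref{eq:omega} these levels contribute at most $Ce^{2V+2a}\sum_{n_0/2<J\le n_0}J^{-2K}\le CL^2e^{2a}n^{1-2K}\le CL^2e^{2a}/n$.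

\emph{Case 3: $J>n_0$.} These pairs have measure at most $Ce^{-n_0}\le Ce^{-V_{n_0}}$. The top blocks may be fully correlated and carry no barrier; we use only $\varrho_j\le v_j$, that is $\mathcal T\le e^{4(V-V_{n_0})}$. By $1\le e^{x_{n_0}+x_{n_0}'}$ and \eqref{eq:common} with $k=n_0$, $\mathcal L\le Ce^{3V_{n_0}+2a}n_0^{-2K}$. By \eqref{eq:V} the contribution is at most
\[
Ce^{4V-2V_{n_0}+2a}n_0^{-2K}=Ce^{2V+2a}e^{2(V-V_{n_0})}n_0^{-2K}\le CL^2e^{2a}n^{24-2K}=CL^2e^{2a}n^{-2}.
\]
The $12\log n$ unprotected blocks cost $n^{24}$, and this loss fixes $K$: we need $2K-24\ge1$, and $K=13$ does it.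

Adding the three cases gives $\mathbb E_TZ^2\le CL^2e^{2a}/n$. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main}. \qed

\section{Typical size, truncated means and tail}\label{sec:tail}

We prove Theorem~\ref{thm:tail}. Let $\chi=X/\mu$. By Theorem~\ref{thm:main}, \eqref{eq:harper} and \eqref{eq:order} with $q=1-\eta$, there are absolute $c_1,C_1>0$ with
\begin{equation}\label{eq:chi}
c_1\eta^{-1}\le\mathbb E_T[\chi^{1-\eta}]\le C_1\eta^{-1}\qquad(n^{-1/2}\le\eta\le\tfrac12).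
\end{equation}

\emph{Part (1).} For $s>0$, H\"older's inequality with exponents $\frac32$ and $3$ gives
\[
2c_1\le\mathbb E_T\chi^{1/2}\le s^{1/2}+(\mathbb E_T\chi^{3/4})^{2/3}\,\mathbb P_T(\chi>s)^{1/3}\le s^{1/2}+(4C_1)^{2/3}\,\mathbb P_T(\chi>s)^{1/3}.
\]
With $s=c_1^2$ we get $\mathbb P_T(\chi>c_1^2)\ge c_1^3/(4C_1)^2$.

\emph{Localizing a moment.} The function $\chi^{1-1/\log\lambda}$ is comparable to $\chi$ for $1\le\chi\le\lambda$ and much smaller than $\chi$ beyond a large power of $\lambda$. Comparing three exponents in \eqref{eq:chi} shows that a fixed proportion of this moment comes from $\chi$ between two powers of $\lambda$. Fix $\varepsilon\in(0,1)$ and $\Lambda\ge2$ with $eC_1\varepsilon\le c_1/4$ and $2C_1e^{-\Lambda/2}\le c_1/4$. Let $\ell=\log\lambda$ with $2/\varepsilon\le\ell\le\sqrt n/2$; then $1/(2\ell)$, $1/\ell$ and $1/(\varepsilon\ell)$ all lie in $[n^{-1/2},\frac12]$. We have $\mathbb E_T[\chi^{1-1/\ell}]\ge c_1\ell$. On $\chi\le\lambda^\varepsilon$ the ratio $\chi^{1-1/\ell}/\chi^{1-1/(\varepsilon\ell)}$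 is a power of $\chi$ with exponent in $(0,1/(\varepsilon\ell))$, hence at most $\lambda^{1/\ell}=e$; this range contributes at most $eC_1\varepsilon\ell\le c_1\ell/4$. On $\chi\ge\lambda^\Lambda$ we have $\chi^{1-1/\ell}=\chi^{1-1/(2\ell)}\chi^{-1/(2\ell)}\le e^{-\Lambda/2}\chi^{1-1/(2\ell)}$; this range contributes at most $2C_1e^{-\Lambda/2}\ell\le c_1\ell/4$. On the remaining range $\chi\ge1$, so $\chi\ge\chi^{1-1/\ell}$, and therefore
\begin{equation}\label{eq:window}
\mathbb E_T[\chi\mathbf 1_{\lambda^\varepsilon<\chi<\lambda^\Lambda}]\ge\tfrac12c_1\log\lambda\qquad(2/\varepsilon\le\log\lambda\le\sqrt n/2).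
\end{equation}
Put $\lambda_1=e^{2\Lambda/\varepsilon}$.

\emph{Part (2).} Let $\lambda_1\le\lambda\le e^{\sqrt n}$ and $\ell=\log\lambda$, so $2\le\ell\le\sqrt n$. On $\chi\le\lambda$ we have $\chi=\chi^{1/\ell}\chi^{1-1/\ell}\le e\chi^{1-1/\ell}$, and \eqref{eq:chi} gives $\mathbb E_T[\chi\mathbf 1_{\chi\le\lambda}]\le eC_1\ell$. For the lower bound apply \eqref{eq:window} to $\lambda^{1/\Lambda}$, whose logarithm $\ell/\Lambda$ lies in $[2/\varepsilon,\sqrt n/2]$ because $\Lambda\ge2$; this gives $\mathbb E_T[\chi\mathbf 1_{\chi<\lambda}]\ge c_1\ell/(2\Lambda)$.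

\emph{Part (3).} Let $\lambda_1\le\lambda\le e^{\sqrt n/2}$, so that \eqref{eq:window} applies, and let $c'=c_1/(8\Lambda)$. Suppose $\mathbb P_T(\chi>s)<c'/s$ for all $s\in[\lambda^\varepsilon,\lambda^\Lambda]$. Since $\chi\mathbf 1_{x<\chi<y}\le x\mathbf 1_{\chi>x}+\int_x^y\mathbf 1_{\chi>s}\,ds$ for $0<x<y$, the left side of \eqref{eq:window} is at most
\[
\lambda^\varepsilon\,\mathbb P_T(\chi>\lambda^\varepsilon)+\int_{\lambda^\varepsilon}^{\lambda^\Lambda}\mathbb P_T(\chi>s)\,ds\le c'+c'\Lambda\log\lambda\le2c'\Lambda\log\lambda=\tfrac14c_1\log\lambda,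
\]
which contradicts \eqref{eq:window}. Taking for $c$ the smallest of the constants found completes the proof of Theorem~\ref{thm:tail}. \qed

\begin{thebibliography}{9}

\bibitem{chaos}
\emph{Multiplicative chaos in number theory},
\texttt{http://www.dima.unige.it/ant/symposium/slides/harper.pdf}.

\bibitem{titchmarsh}
Titchmarsh, \emph{The Theory of the Riemann Zeta-Function}.

\end{thebibliography}
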